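# The half-ball with a cubic boundary condition: why existence starts at $\pi^2/4$

## 1. A bubble in the half-space, transplanted into the half-ball

Work in $\mathbb R^3$ with points $x=(x',x_3)$, and let $\mathbb R^3_+=\{x_3>0\}$. For $\varepsilon>0$ put
$$U_\varepsilon(x)=\frac1{|x+\varepsilon e_3|}.$$
This function is harmonic in $\mathbb R^3_+$. On $x_3=0$ we have $-\partial_3U_\varepsilon=\varepsilon\,|x+\varepsilon e_3|^{-3}=\varepsilon U_\varepsilon^3$. Hence $u=\sqrt\varepsilon\,U_\varepsilon$ satisfies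
$$\Delta u=0\ \text{ in }\mathbb R^3_+,\qquad -\partial_3u=u^3\ \text{ on }\{x_3=0\},$$
for every $\varepsilon>0$, and as $\varepsilon\downarrow0$ these solutions concentrate at the origin. We compute the quotient of the two natural integrals. First,
$$\int_{\mathbb R^2}U_\varepsilon^4\,dx'=\int_0^\infty\frac{2\pi r\,dr}{(r^2+\varepsilon^2)^2}=\frac{\pi}{\varepsilon^2}.$$
Integrating by parts (the terms at infinity vanish because $U_\varepsilon|\nabla U_\varepsilon|=O(|x|^{-3})$), $\int_{\mathbb R^3_+}|\nabla U_\varepsilon|^2=\varepsilon\int_{\mathbb R^2} U_\varepsilon^4=\pi/\varepsilon$. So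
$$\frac{\int_{\mathbb R^3_+}|\nabla U_\varepsilon|^2dx}{\big(\int_{\mathbb R^2}U_\varepsilon^4dx'\big)^{1/2}}=\frac{\pi/\varepsilon}{\sqrt\pi/\varepsilon}=\sqrt\pi\qquad\text{for every }\varepsilon .$$

Now replace the half-space by the upper unit half-ball
$$\Omega=\{|x|<1,\ x_3>0\},\qquad \Gamma_N=\{|x|<1,\ x_3=0\},\qquad \Gamma_D=\{|x|=1,\ x_3\ge0\},$$
ask for functions that vanish on the curved part $\Gamma_D$, and subtract a multiple of $\int u^2$. For a real number $\lambda$ set
$$I_\lambda(u)=\int_\Omega\big(|\nabla u|^2-\lambda u^2\big)dx .$$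
Let $\lambda=k^2$ with $0<k<\pi$. The natural replacement for $1/s$, $s=|x+\varepsilon e_3|$, is a radial solution of $\Delta v+\lambda v=0$ that vanishes at $s=1$:
$$v(s)=\frac{\sin k(1-s)}{s\,\sin k}\quad(0<s<1),\qquad v_\varepsilon(x)=v(|x+\varepsilon e_3|)\ \text{ if } s<1,\quad v_\varepsilon=0\ \text{ if } s\ge1 .$$
For $x_3\ge0$ we have $s^2=|x|^2+2\varepsilon x_3+\varepsilon^2\ge|x|^2$, so $\{s<1,\ x_3>0\}\subset\Omega$, and $v_\varepsilon=0$ on $\Gamma_D$. Since $s\ge\varepsilon$ on $\overline\Omega$, $v_\varepsilon$ is Lipschitz.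

Integrate by parts on $\{s<1,\ x_3>0\}$, where $-\Delta v_\varepsilon=\lambda v_\varepsilon$. The part $s=1$ of the boundary contributes nothing. On $x_3=0$ the outer normal derivative is $-v'(s)\,\varepsilon/s$, and $|x'|\,d|x'|=s\,ds$. Hence
$$I_\lambda(v_\varepsilon)=-\int_{x_3=0,\,s<1}v\,v'\,\frac{\varepsilon}{s}\,dx'=-2\pi\varepsilon\int_\varepsilon^1 v\,v'\,ds=\pi\varepsilon\,v(\varepsilon)^2 .$$
Put $c=k\cot k$. Then $s\,v(s)=\cos ks-\cot k\,\sin ks=1-cs+O(s^2)$, so $I_\lambda(v_\varepsilon)=\frac{\pi}{\varepsilon}\big(1-2c\varepsilon+O(\varepsilon^2)\big)$ and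
$$\int_{\Gamma_N}v_\varepsilon^4=2\pi\int_\varepsilon^1\frac{1-4cs+O(s^2)}{s^3}\,ds=\frac{\pi}{\varepsilon^2}\Big(1-8c\varepsilon+O\big(\varepsilon^2\log\tfrac1\varepsilon\big)\Big).$$
Dividing,
$$\frac{I_\lambda(v_\varepsilon)}{\big(\int_{\Gamma_N}v_\varepsilon^4\big)^{1/2}}=\sqrt\pi\Big(1+2k\cot k\;\varepsilon+O\big(\varepsilon^2\log\tfrac1\varepsilon\big)\Big).\tag{1}$$

For $k=\pi/3$ the coefficient of $\varepsilon$ is $\frac{2\pi}{3\sqrt3}>0$, and for $k=2\pi/3$ it is $-\frac{4\pi}{3\sqrt3}<0$. For $k=\pi/2$, where $v(s)=\cos(\pi s/2)/s$, it is $0$. So the transplanted bubbles push the quotient below the half-space value $\sqrt\pi$ exactly when $k>\pi/2$, that is, when $\lambda>\pi^2/4$. Going below $\sqrt\pi$ will produce a solution of a boundary value problem on $\Omega$ (Section 3). Failing to go below $\sqrt\pi$ with one family of test functions proves nothing. Does the boundary value problem really have no solution at all for $\lambda\le\pi^2/4$?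

## 2. The boundary value problem and three statements

For real $\lambda$ let $(P_\lambda)$ be the problem
$$\Delta u+\lambda u=0,\quad u>0\ \text{ in }\Omega,\qquad u=0\ \text{ on }\Gamma_D,\qquad -\frac{\partial u}{\partial x_3}=u^3\ \text{ on }\Gamma_N .$$
Let $V$ be the space of $u\in W^{1,2}(\Omega)$ with zero trace on $\Gamma_D$.

**Definition.** A *solution* of $(P_\lambda)$ is a function $u\in V$ with $u>0$ in $\Omega$ and
$$\int_\Omega\big(\nabla u\cdot\nabla\varphi-\lambda u\varphi\big)dx=\int_{\Gamma_N}u^3\varphi\,dx'\qquad\text{for all }\varphi\in V.\tag{2}$$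
For $q\ge3$, $(P_{\lambda,q})$ is $(P_\lambda)$ with $u^3$ replaced by $u^q$ on $\Gamma_N$; solutions are defined in the same weak way, and **if $q>3$ we require in addition that the trace of $u$ on $\Gamma_N$ is bounded**. For $q=3$ nothing is added.

The right side of (2) makes sense because the trace embedding $W^{1,2}(\Omega)\to L^4(\Gamma_N)$ holds. The exponent $4$ is critical for it: with $u_s(x)=s^{1/2}u(sx)$ on the half-space, both $\int_{\mathbb R^3_+}|\nabla u_s|^2$ and $\int_{\mathbb R^2}u_s^4$ are independent of $s$. Classical solutions, i.e. $u\in C^2(\Omega)\cap C^1(\Omega\cup\Gamma_N)\cap C(\overline\Omega)\cap W^{1,2}(\Omega)$ satisfying the equations pointwise, are included.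

**Theorem 1.** For every $\lambda\le\pi^2/4$, $(P_\lambda)$ has no solution. More generally, for such $\lambda$, $(P_{\lambda,q})$ with $q\ge3$ has no solution (no solution with bounded trace if $q>3$).

**Theorem 2.** $(P_\lambda)$ has a solution if and only if $\pi^2/4<\lambda<\pi^2$.

**Corollary 3.** For all $u\in V\setminus\{0\}$,
$$\int_\Omega|\nabla u|^2dx>\sqrt\pi\Big(\int_{\Gamma_N}u^4\Big)^{1/2}+\frac{\pi^2}4\int_\Omega u^2dx,\tag{3}$$
and $\pi^2/4$ cannot be replaced by a larger constant.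

It is known that there is no solution for $\lambda\le1/8$; this is not used below.

Write $B=\{|x|<1\}$ and $D=\{x\in B:x_3=0\}$, with surface measure $\sigma$ on $D$. So $D$ and $\Gamma_N$ are the same disk, seen inside the ball and as a piece of $\partial\Omega$. If $u\in V$, its extension $\tilde u$ to $B$ that is even in $x_3$ lies in $W^{1,2}_0(B)$. The following textbook facts are used.

The first Dirichlet eigenvalue of $B$ is $\pi^2$, it is simple, and its eigenfunction is $\sin(\pi|x|)/|x|$. Hence, by even reflection for the second inequality,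
$$\int_B|\nabla\varphi|^2\ge\pi^2\int_B\varphi^2\ \ (\varphi\in W^{1,2}_0(B)),\qquad \int_\Omega|\nabla u|^2\ge\pi^2\int_\Omega u^2\ \ (u\in V).\tag{4}$$
With the trace embedding this gives
$$\|\varphi\|_{L^4(D)}\le C\|\nabla\varphi\|_{L^2(B)}\ \ (\varphi\in W^{1,2}_0(B)),\qquad \|u\|_{L^4(\Gamma_N)}\le C\|\nabla u\|_{L^2(\Omega)}\ \ (u\in V),\tag{5}$$
and the trace map $W^{1,2}(\Omega)\to L^2(\Gamma_N)$ is compact. Finally, the sharp trace inequality (Escobar, Indiana Univ. Math. J. 37 (1988) 687–698; Beckner, Ann. of Math. 138 (1993) 213–242) says that on the half-space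
$$\int_{\mathbb R^3_+}|\nabla u|^2\ge\sqrt\pi\Big(\int_{\partial\mathbb R^3_+}u^4\Big)^{1/2},\tag{6}$$
with equality for $U_\varepsilon$. This equality is what identifies the constant as the number $\sqrt\pi$ found in Section 1.

## 3. Solutions for $\pi^2/4<\lambda<\pi^2$, and none for $\lambda\ge\pi^2$

**Step 1. No solution for $\lambda\ge\pi^2$.** The purpose is to bound the existence range from above, by testing with the first eigenfunction $\phi_1(x)=\sin(\pi|x|)/|x|>0$. It satisfies $-\Delta\phi_1=\pi^2\phi_1$, vanishes on $\Gamma_D$, and $\partial_3\phi_1=0$ on $\Gamma_N$. So $\int_\Omega\nabla u\cdot\nabla\phi_1=\pi^2\int_\Omega u\phi_1$ for $u\in V$, and (2) with $\varphi=\phi_1$ reads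
$$(\pi^2-\lambda)\int_\Omega u\,\phi_1\,dx=\int_{\Gamma_N}u^3\phi_1\,dx'\ge0 .$$
If $\lambda>\pi^2$ the left side is negative, which is impossible. If $\lambda=\pi^2$, then $u=0$ on $\Gamma_N$, so the right side of (2) vanishes. For $\varphi\in W^{1,2}_0(B)$, testing (2) with $\varphi(x)+\varphi(x',-x_3)$ gives $\int_B(\nabla\tilde u\cdot\nabla\varphi-\pi^2\tilde u\varphi)=0$. So $\tilde u$ is a first eigenfunction, $\tilde u=c\,\phi_1$ with $c>0$, and this is positive on $\Gamma_N$: a contradiction.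

For the existence part put
$$S_\lambda=\inf\Big\{I_\lambda(u):u\in V,\ \int_{\Gamma_N}u^4=1\Big\}.$$
If $0<\lambda<\pi^2$, then by (4) $I_\lambda(u)\ge(1-\lambda/\pi^2)\int|\nabla u|^2$, so $S_\lambda>0$ by (5). If $\pi^2/4<\lambda<\pi^2$, then $\cot k<0$ in (1) and therefore $S_\lambda<\sqrt\pi$.

**Step 2. If $0<\lambda<\pi^2$ and $S_\lambda<\sqrt\pi$, then $S_\lambda$ is attained.** The purpose is to exclude loss of mass by concentration: concentrating mass costs at least $\sqrt\pi$ per unit, which is too expensive. Let $u_j$ be a minimizing sequence with $\int_{\Gamma_N}u_j^4=1$. Replacing $u_j$ by $|u_j|$ we may take $u_j\ge0$. The sequence is bounded in $V$. Pass to a subsequence with $u_j\rightharpoonup u$ in $V$, $u_j\to u$ in $L^2(\Omega)$ and in $L^2(\Gamma_N)$, and a.e. in $\Omega$ and on $\Gamma_N$. Put $w_j=u_j-u$ and $a=\int_{\Gamma_N}u^4\in[0,1]$. By the Brezis–Lieb lemma, $\int_{\Gamma_N}w_j^4\to1-a$. By weak convergence of gradients and strong convergence in $L^2$, $I_\lambda(u_j)=I_\lambda(u)+\int_\Omega|\nabla w_j|^2+o(1)$.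 Extend $w_j$ by zero to $\mathbb R^3_+$ and use (6):
$$S_\lambda\ge I_\lambda(u)+\sqrt\pi\sqrt{1-a}\ge S_\lambda\sqrt a+\sqrt\pi\sqrt{1-a}.$$
If $a<1$, then since $\sqrt a+\sqrt{1-a}\ge1$ the right side is
$$S_\lambda\big(\sqrt a+\sqrt{1-a}\big)+(\sqrt\pi-S_\lambda)\sqrt{1-a}>S_\lambda ,$$
a contradiction. So $a=1$, and the first inequality gives $I_\lambda(u)\le S_\lambda$, hence $I_\lambda(u)=S_\lambda$, with $u\ge0$.

**Step 3. A nonnegative minimizer gives a solution of $(P_\lambda)$, for $0<\lambda<\pi^2$.** The purpose is the Euler–Lagrange equation; this step does not use $S_\lambda<\sqrt\pi$ and will be reused. Let $u\ge0$, $\int_{\Gamma_N}u^4=1$, $I_\lambda(u)=S_\lambda$. For $\varphi\in V$ the function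
$$t\mapsto I_\lambda(u+t\varphi)-S_\lambda\Big(\int_{\Gamma_N}(u+t\varphi)^4\Big)^{1/2}$$
is nonnegative, vanishes at $t=0$ and is differentiable there. Its derivative at $0$ is therefore zero:
$$\int_\Omega(\nabla u\cdot\nabla\varphi-\lambda u\varphi)=S_\lambda\int_{\Gamma_N}u^3\varphi .$$
Since $u\ge0$, $u\not\equiv0$ and $-\Delta u=\lambda u\ge0$, the strong maximum principle gives $u>0$ in $\Omega$. Then $S_\lambda^{1/2}u$ satisfies (2).

So $(P_\lambda)$ has a solution for $\pi^2/4<\lambda<\pi^2$ and none for $\lambda\ge\pi^2$. Theorem 2 will follow as soon as Theorem 1 is proved, and the rest of the lecture up to Section 11 is about Theorem 1.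

## 4. What Pohozaev's identity settles, and where it stops

The first thing to try for nonexistence at a critical exponent is the multiplier $x\cdot\nabla u$. Suppose for this section only that $q=3$ and that $u$ is $C^2$ up to the boundary. For such $u$, integrating by parts twice,
$$\int_\Omega\Delta u\,(x\cdot\nabla u)=\int_{\partial\Omega}\Big(\partial_\nu u\,(x\cdot\nabla u)-\tfrac12|\nabla u|^2\,x\cdot\nu\Big)+\tfrac12\int_\Omega|\nabla u|^2 .$$
The left side equals $-\frac\lambda2\int x\cdot\nabla(u^2)=\frac{3\lambda}2\int u^2$, because $u=0$ on $\Gamma_D$ and $x\cdot\nu=0$ on $\Gamma_N$. On $\Gamma_D$ we have $x=\nu$ and $\nabla u=(\partial_\nu u)\nu$, so the boundary integrand is $\frac12(\partial_\nu u)^2$. On $\Gamma_N$ it is $u^3\,x'\cdot\nabla'u=\frac14x'\cdot\nabla'(u^4)$, with integral $-\frac12\int_{\Gamma_N}u^4$. Finally $\int|\nabla u|^2=\lambda\int u^2+\int_{\Gamma_N}u^4$. Inserting everything, the $u^4$ terms cancel (this is criticality), and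
$$\lambda\int_\Omega u^2\,dx=\frac12\int_{\Gamma_D}(\partial_\nu u)^2 .\tag{7}$$

For $\lambda<0$ this is absurd, and for $\lambda=0$ it contradicts Hopf's lemma, since $u$ would be positive and harmonic. For $\lambda>0$ both sides of (7) are positive and there is no contradiction; the identity gives nothing on $0<\lambda\le\pi^2/4$. A second weakness is that weak solutions come without regularity up to the edge where $\Gamma_N$ meets $\Gamma_D$.

The way out keeps the dilations, which are behind (7), but applies them to a different object. We rewrite $(P_\lambda)$ as an integral equation on the disk $D$, whose kernel is the Green function $G$ of $-\Delta-\lambda$ on the full ball. Dilating the boundary density will lead to the kernel $\tau G(\tau x,\tau y)$, and nonexistence will follow if this kernel, tested against the density, decreases strictly in $\tau$. The gain over (7) is that a kernel can be averaged over rotations of $D$ once the density is known to be radial.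

**From here to the end of Section 10 we assume $\lambda<\pi^2$**, and $C$ denotes constants depending only on $\lambda$, $q$ and the solution.

## 5. The Green function of $-\Delta-\lambda$ on the ball

**Step 1. The case $\lambda=0$.** The purpose is to record pointwise and Hölder bounds. For $x\in\overline B$, $y\in B$ let
$$G_0(x,y)=\frac1{4\pi}\Big(\frac1{|x-y|}-\frac1{[x,y]}\Big),\qquad [x,y]^2=|x|^2|y|^2-2x\cdot y+1,$$
the classical Green function of $-\Delta$ on $B$. For example $G_0(x,0)=\frac1{4\pi}(\frac1{|x|}-1)$. We have $[x,y]^2-|x-y|^2=(1-|x|^2)(1-|y|^2)\ge0$. Moreover $\nabla_x[x,y]^2=2(|y|^2x-y)$ has length $2|y|[x,y]$, so $|\nabla_x[x,y]^{-1}|=|y|\,[x,y]^{-2}$. Hence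
$$0\le G_0(x,y)\le\frac C{|x-y|},\qquad|\nabla_xG_0(x,y)|\le\frac C{|x-y|^2}.\tag{8}$$
For $0<\alpha<1$, $x,\hat x\in\overline B$ and $y\in B$,
$$|G_0(x,y)-G_0(\hat x,y)|\le C|x-\hat x|^\alpha\big(|x-y|^{-1-\alpha}+|\hat x-y|^{-1-\alpha}\big).\tag{9}$$
Indeed, if $|x-\hat x|\le\frac12|x-y|$, every point $\xi$ of the segment $[x,\hat x]$ has $|\xi-y|\ge\frac12|x-y|$. The mean value theorem bounds the left side by $C|x-\hat x||x-y|^{-2}\le C|x-\hat x|^\alpha|x-y|^{-1-\alpha}$. Otherwise $|x-y|<2|x-\hat x|$ and $|\hat x-y|<3|x-\hat x|$, and then $|x-y|^{-1}\le C|x-\hat x|^\alpha|x-y|^{-1-\alpha}$, likewise for $\hat x$, so the bound on $G_0$ suffices.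

**Step 2. Construction of $G$.** The purpose is to obtain $G$ as $G_0$ plus a bounded continuous correction. Let $A=(-\Delta)^{-1}$ and $A_\lambda=(-\Delta-\lambda)^{-1}$, as bounded maps $L^2(B)\to W^{1,2}_0(B)$; they exist by (4) because $\lambda<\pi^2$. The operator $A$ has kernel $G_0$. By (8), $G_0(\cdot,y)$ is bounded in $L^{5/2}(B)$ uniformly in $y$ (note $\frac52<3$). Together with convergence a.e., this bound shows that $y\mapsto G_0(\cdot,y)\in L^2(B)$ is bounded and continuous on $B$, and that $x\mapsto G_0(x,\cdot)\in L^2(B)$ is so on $\overline B$. Put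
$$R(\cdot,y)=\lambda A_\lambda G_0(\cdot,y)\in W^{1,2}_0(B),\qquad G=G_0+R .$$
Then $\|G(\cdot,y)\|_{L^2}\le C$ and $y\mapsto G(\cdot,y)\in L^2(B)$ is continuous. Since $-\Delta R(\cdot,y)=\lambda R(\cdot,y)+\lambda G_0(\cdot,y)=\lambda G(\cdot,y)$,
$$R(x,y)=\lambda\int_BG_0(x,z)\,G(z,y)\,dz,\tag{10}$$
and we use this representative of $R$.

**Step 3. Properties of $G$.** The purpose is to collect what the integral equation needs.

*Size and continuity.* By (10), Cauchy–Schwarz and the $L^2$-continuity of both factors, $R$ is bounded and continuous on $\overline B\times B$. So $|G(x,y)|\le C/|x-y|$, $G$ is continuous off the diagonal, and $G(x,y)=0$ for $|x|=1$.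

*Hölder bound.* Insert (9) with $\alpha=\frac34$ in (10). Since $a^{-7/4}b^{-1}\le a^{-11/4}+b^{-11/4}$ for $a,b>0$ and $\frac{11}4<3$,
$$|R(x,y)-R(\hat x,y)|\le C|x-\hat x|^{3/4}\int_B\big(|x-z|^{-7/4}+|\hat x-z|^{-7/4}\big)|z-y|^{-1}dz\le C|x-\hat x|^{3/4}.$$
Hence (9) with $\alpha=\frac34$ also holds for $G$.

*Equation.* $-\Delta G_0(\cdot,y)=\delta_y$ and $-\Delta R(\cdot,y)=\lambda G(\cdot,y)$ give $(-\Delta-\lambda)G(\cdot,y)=\delta_y$ in $\mathcal D'(B)$.

*Kernel and symmetry.* We have $A_\lambda=A+\lambda A_\lambda A$, as one sees by applying $-\Delta-\lambda$. For $\psi\in L^2(B)$, $A\psi=\int_BG_0(\cdot,y)\psi(y)dy$ as an integral with values in $L^2(B)$, and the bounded operator $A_\lambda$ passes under it: $\lambda A_\lambda A\psi=\int_BR(\cdot,y)\psi(y)dy$. So $A_\lambda$ has kernel $G$. Since $A_\lambda$ is self-adjoint and $G$ is continuous off the diagonal, $G(x,y)=G(y,x)$ for $x\ne y$ in $B$.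

*Sign.* Let $\psi\ge0$ and $v=A_\lambda\psi$. Testing the equation for $v$ with $v^-=\max(-v,0)$ gives $-\int(|\nabla v^-|^2-\lambda(v^-)^2)=\int\psi v^-\ge0$, so $v^-=0$ by (4). Hence $G\ge0$ a.e., and by continuity everywhere off the diagonal. If $\lambda>0$, then (10) gives $R\ge0$, so $G\ge G_0>0$ in $B$.

**Example.** Let $\lambda=k^2$ with $0<k<\pi$, and
$$\Psi(s)=\frac{\sin k(1-s)}{4\pi s\,\sin k}=\frac{\cos ks-\cot k\,\sin ks}{4\pi s}.$$
Then $G(x,0)=\Psi(|x|)$. Indeed $\Psi(|x|)-G_0(x,0)$ is Lipschitz, vanishes on $|x|=1$ and satisfies $(-\Delta-\lambda)(\Psi-G_0(\cdot,0))=\lambda G_0(\cdot,0)$, so it equals $R(\cdot,0)$. This is the profile of Section 1, divided by $4\pi$.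

## 6. An integral equation on the disk

Let $u$ be a solution of $(P_{\lambda,q})$, $\tilde u\in W^{1,2}_0(B)$ its even extension, $f\ge0$ its trace on $D$, and $F=f^q$.

**Step 1. The equation on the full ball.** The purpose is to turn the boundary condition into a density on $D$. For $\varphi\in W_0^{1,2}(B)$, testing the weak equation with $\varphi(x)+\varphi(x',-x_3)$ on $\Omega$ gives
$$\int_B(\nabla\tilde u\cdot\nabla\varphi-\lambda\tilde u\varphi)\,dx=2\int_DF\varphi\,d\sigma .\tag{11}$$
Moreover $F\not\equiv0$: otherwise $\varphi=\tilde u$ in (11) and (4) with $\lambda<\pi^2$ would give $\tilde u=0$.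

**Step 2. Representation by $G$.** The purpose is to solve (11) for $\tilde u$. For $\psi\in C_c^\infty(B)$ take $\varphi=A_\lambda\psi=\int_BG(\cdot,y)\psi(y)dy$, which is continuous on $B$ by the Hölder bound for $G$, so that its trace on $D$ is its restriction. The left side of (11) is then $\int_B\tilde u\psi$. By Fubini, which is legitimate since $0\le G\le C/|x-y|$ and $F\in L^1(D)$, and by symmetry of $G$, $\int_B\tilde u\psi=\int_B\psi(x)\,2\int_DG(x,y)F(y)d\sigma(y)\,dx$. Hence
$$\tilde u(x)=2\int_DG(x,y)F(y)\,d\sigma(y)\tag{12}$$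
for a.e. $x\in B$.

**Step 3. Restriction to $D$.** The set $D$ is null in $B$, so (12) must be carried to it by a limit. Extend $\tilde u$ and $G(\cdot,y)$ by $0$ outside $B$; then $\tilde u\in W^{1,2}(\mathbb R^3)$. For a.e. $\varepsilon>0$, (12) holds for a.e. $x'$ at height $x_3=\varepsilon$, and $\|\tilde u(\cdot,\varepsilon)-f\|_{L^2(D)}^2\le\varepsilon\|\partial_3\tilde u\|_{L^2}^2$. So $\tilde u(\cdot,\varepsilon)\to f$ a.e. along a sequence of such $\varepsilon\downarrow0$. Since $G((x',\varepsilon),y)\le C/|x'-y|$ and $\int_D|x'-y|^{-1}F(y)d\sigma(y)<\infty$ for a.e. $x'$, dominated convergence gives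
$$f(x)=2\int_DG(x,y)F(y)\,d\sigma(y)\tag{13}$$
for a.e. $x\in D$.

**Step 4. $f$ is bounded.** For $q>3$ this is assumed. For $q=3$ it needs an argument because the exponent is critical. For $A_0>0$ put $V_1=f^2\mathbf 1_{\{f>A_0\}}$, $T_1g=2\int_DG\,V_1g\,d\sigma$ and $h=2\int_DGf^3\mathbf 1_{\{f\le A_0\}}d\sigma$. Then $f=T_1f+h$ by (13), and $h\in L^\infty(D)$. The Hardy–Littlewood–Sobolev inequality in $\mathbb R^2$ says that convolution with $|x|^{-1}$ maps $L^r$ to $L^p$ when $\frac1p=\frac1r-\frac12$, $1<r<2$. With Hölder's inequality, $\|V_1g\|_{L^r}\le\|V_1\|_{L^2}\|g\|_{L^p}$, so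
$$\|T_1g\|_{L^p}\le C_p\|V_1\|_{L^2}\|g\|_{L^p},\qquad p=4\ (r=\tfrac43),\quad p=8\ (r=\tfrac85).$$
Since $f\in L^4(D)$, $\|V_1\|_{L^2}\to0$ as $A_0\to\infty$. Fix $A_0$ so large that $T_1$ has norm less than $1$ on both $L^4(D)$ and $L^8(D)$. Then $g=T_1g+h$ has a solution $g\in L^8(D)\subset L^4(D)$, and by uniqueness in $L^4(D)$, $g=f$. So $f\in L^8$ and $f^3\in L^{8/3}$. Since $|x|^{-1}\in L^{8/5}_{\rm loc}(\mathbb R^2)$ and $\frac58+\frac38=1$, (13) gives $f\in L^\infty(D)$.

**Step 5. Hölder continuity with exponent $\frac34$.** The purpose is an exponent larger than $\frac12$; Section 7 shows why. For $x\in\overline B$ we have $\int_D|x-y|^{-7/4}d\sigma(y)\le C$, as $\frac74<2$. By (9) for $G$ with $\alpha=\frac34$ and the boundedness of $F$, the right side of (12) is in $C^{0,3/4}(\overline B)$. After modification on null sets, (12) holds for all $x\in\overline B$, (13) holds for all $x\in D$, $\tilde u\in C^{0,3/4}(\overline B)$, $\tilde u=0$ on $\partial B$, and $f=\tilde u|_D$.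 Extended by $0$, $f\in C^{0,3/4}(\mathbb R^2)$. If $\lambda>0$, then $\tilde u>0$ in $B$, because $G>0$ in $B$ and $F\ge0$, $F\not\equiv0$.

## 7. Dilating the density

Let $\mathcal Q(g_1,g_2)=2\iint_{D\times D}G(x,y)g_1(x)g_2(y)\,d\sigma d\sigma$. By (13), $\mathcal Q(F,g)=\int_Dfg$. So $F$ is a critical point of
$$\mathcal Q(F,F)-\tfrac{2q}{q+1}\int_DF^{(q+1)/q},$$
and if $F$ is moved along a curve, the functional should change only to second order. For $q=3$ the dilations $F_s(x)=s^{3/2}F(sx)$ leave the integral of $F^{4/3}$ unchanged. So $\mathcal Q(F_s,F_s)$ is stationary at $s=1$. The lemma makes this rigorous with the little regularity we have.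

**Lemma 1.** Let
$$N(\tau)=\iint_{D\times D}\tau\,G(\tau x,\tau y)F(x)F(y)\,d\sigma d\sigma,\qquad0<\tau\le1 .$$
Then for $\tau\in[\frac12,1]$,
$$N(\tau)-N(1)\le C(1-\tau)^{3/2}.\tag{14}$$

*Proof.* For $1\le s\le2$ let $f_s(x)=s^{3/(2q)}f(sx)$, $F_s=f_s^q=s^{3/2}F(sx)$ and $\delta=f_s-f$. These are supported in $\overline D$. By Step 5 of Section 6, for $|x|\le1$,
$$|\delta(x)|\le|s^{3/(2q)}-1|\,\|f\|_\infty+|f(sx)-f(x)|\le C(s-1)^{3/4}.$$
Since $q\ge3$ and $f,f_s$ are bounded and nonnegative, Taylor's formula gives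
$$F_s-F=q f^{q-1}\delta+O(\delta^2),\qquad f_s^{q+1}-f^{q+1}=(q+1)f^q\delta+O(\delta^2).$$
In particular $f(F_s-F)=\frac q{q+1}(f_s^{q+1}-f^{q+1})+O(\delta^2)$. Since also $|F_s-F|\le C\|\delta\|_\infty$ and $\iint|x-y|^{-1}<\infty$, we have $\mathcal Q(F_s-F,F_s-F)=O(\|\delta\|_\infty^2)$. Therefore
$$\mathcal Q(F_s,F_s)-\mathcal Q(F,F)=2\int_Df(F_s-F)+\mathcal Q(F_s-F,F_s-F)=\frac{2q}{q+1}\int_D\big(f_s^{q+1}-f^{q+1}\big)+O\big((s-1)^{3/2}\big).$$
Here
$$\int_Df_s^{q+1}=s^{\frac{3(q+1)}{2q}-2}\int_Df^{q+1}=s^{(3-q)/(2q)}\int_Df^{q+1}\le\int_Df^{q+1},$$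
so the right side is at most $C(s-1)^{3/2}$. On the other hand, by the change of variables $x\to x/s$, $y\to y/s$,
$$\mathcal Q(F_s,F_s)=2s^{3-4}\iint_{D\times D}G(x/s,y/s)F(x)F(y)\,d\sigma d\sigma=2N(1/s),\qquad\mathcal Q(F,F)=2N(1).$$
Put $\tau=1/s$; then $s-1=(1-\tau)/\tau\le2(1-\tau)$. $\square$

The error is the square of $(s-1)^{3/4}$, and $\frac32>1$. Hence (14) contradicts
$$\liminf_{\tau\uparrow1}\frac{N(\tau)-N(1)}{1-\tau}>0,\tag{15}$$
and **Theorem 1 is proved as soon as (15) is shown for every solution with $\lambda\le\pi^2/4$.**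

## 8. The kernel $\tau G(\tau x,\tau y)$: the cases $\lambda\le0$

**Step 1. $\lambda=0$.** The purpose is to see (15) in closed form. Here $G=G_0$ and
$$\tau G_0(\tau x,\tau y)=\frac1{4\pi}\Big(\frac1{|x-y|}-\big(\tau^2|x|^2|y|^2-2x\cdot y+\tau^{-2}\big)^{-1/2}\Big).$$
The bracket has derivative $2\tau|x|^2|y|^2-2\tau^{-3}<0$ in $\tau$, so the kernel is strictly decreasing on $(0,1]$. Its derivative at $\tau=1$ is $-\frac1{4\pi}\frac{1-|x|^2|y|^2}{[x,y]^3}<0$. By Fatou's lemma the left side of (15) is at least $\iint\frac{1-|x|^2|y|^2}{4\pi[x,y]^3}F(x)F(y)\,d\sigma d\sigma>0$.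

**Step 2. $\lambda<0$.** The purpose is to obtain the monotonicity without a formula, by comparison. Fix $y\in B$ and $\tau\in(0,1)$, and let $g_\tau(x)=\tau G(\tau x,\tau y)$ and $v=g_\tau-G(\cdot,y)$. Scaling the equation of $G$ (with $\delta_{\tau y}(\tau x)=\tau^{-3}\delta_y(x)$) gives $-\Delta g_\tau-\lambda\tau^2g_\tau=\delta_y$ in $B$. The singularities $\frac1{4\pi|x-y|}$ of $g_\tau$ and $G(\cdot,y)$ cancel:
$$v(x)=\frac1{4\pi}\Big(\frac1{[x,y]}-\frac\tau{[\tau x,\tau y]}\Big)+\tau R(\tau x,\tau y)-R(x,y)\in W^{1,2}(B)\cap C(\overline B).$$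
Moreover
$$(-\Delta-\lambda)v=-\lambda(1-\tau^2)g_\tau=|\lambda|(1-\tau^2)g_\tau\ge0\ \text{ in }B,\qquad v=g_\tau\ge0\ \text{ on }\partial B.\tag{16}$$
Then $v^-\in W^{1,2}_0(B)$, and testing with it gives $v^-=0$, i.e. $g_\tau\ge G(\cdot,y)$. Now improve this to a quantitative bound. The function $v-|\lambda|(1-\tau^2)A_\lambda G(\cdot,y)$ has nonnegative trace on $\partial B$, and $-\Delta-\lambda$ applied to it is $|\lambda|(1-\tau^2)(g_\tau-G(\cdot,y))\ge0$. So it is nonnegative by the same test: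
$$v(x)\ge|\lambda|(1-\tau^2)\int_BG(x,z)G(z,y)\,dz\quad\text{for all }x\in B.$$
It holds for every $x$, hence on the null set $D$, because both sides are continuous: $x\mapsto G(x,\cdot)\in L^2(B)$ is continuous since $R$ is bounded and continuous. Integrate against $F(x)F(y)$ over $D\times D$ and use (12), that is $\int_DG(z,y)F(y)d\sigma(y)=\frac12\tilde u(z)$:
$$N(\tau)-N(1)\ge|\lambda|(1-\tau^2)\,\tfrac14\int_B\tilde u^2\,dz .$$
Dividing by $1-\tau$ gives (15) with lower bound $\frac{|\lambda|}2\int_B\tilde u^2>0$.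

**Where the comparison stops.** For $\lambda>0$ the right side of the equation in (16) is $-\lambda(1-\tau^2)g_\tau\le0$, while the boundary values are still $\ge0$. The two pull in opposite directions, and the maximum principle does not decide the sign of $v$.

**The kernel at $y=0$.** One case can be done by hand for $\lambda=k^2$, $0<k<\pi$. By the example in Section 5,
$$\tau G(\tau x,0)=\frac{\sin k(1-\tau|x|)}{4\pi|x|\sin k},\qquad\frac{\partial}{\partial\tau}\,\tau G(\tau x,0)=-\frac{k\cos\big(k(1-\tau|x|)\big)}{4\pi\sin k}.$$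
If $k\le\pi/2$, this is negative for all $0<|x|<1$ and $0<\tau\le1$. If $k>\pi/2$, it is positive at $\tau=1$ for small $|x|$. So the number $\pi^2/4$ appears again. The plan for $0<\lambda\le\pi^2/4$ is to split off $\Psi(|x-y|)$ from $G(x,y)$ for every $y$, since this part behaves like the case $y=0$, and to control the remainder $H$. For the remainder we need that $F$ is radial.

From now on $0<\lambda=k^2\le\pi^2/4$, with $0<k\le\pi/2$.

## 9. Moving planes: the density is radial

We show that $\tilde u$ is symmetric in every plane containing the $x_3$-axis. Recall $\tilde u>0$ in $B$, as $\lambda>0$. For $t\in[0,1)$ let $B_t=B\cap\{x_1>t\}$, $D_t=D\cap\{x_1>t\}$ and $x^t=(2t-x_1,x_2,x_3)$. Since $|x^t|^2-|x|^2=4t(t-x_1)\le0$ on $B_t$, we have $x^t\in B$ for $x\in B_t$. Let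
$$w_t(x)=\tilde u(x^t)-\tilde u(x)\in W^{1,2}(B_t)\cap C(\overline{B_t}).$$
Then $w_t=0$ on $\{x_1=t\}$, and $w_t=\tilde u(x^t)\ge0$ on $\partial B_t\cap\partial B$.

**Step 1. A maximum principle when the bad set is small.** The purpose is to start and to continue the plane. Using (11) with $\varphi(x)$ and with $\varphi(x^t)$ for $\varphi\in W^{1,2}_0(B_t)$ (both extended by zero) and subtracting,
$$\int_{B_t}(\nabla w_t\cdot\nabla\varphi-\lambda w_t\varphi)\,dx=2\int_{D_t}\big(F(x^t)-F(x)\big)\varphi\,d\sigma .\tag{17}$$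
Take $\varphi=w_t^-$, which lies in $W^{1,2}_0(B_t)$ since $w_t$ is continuous and $\ge0$ on $\partial B_t$. Let $E_t=\{x\in D_t:w_t<0\}$. On $E_t$ we have $f(x^t)<f(x)$, hence $0\le F(x)-F(x^t)\le q f(x)^{q-1}w_t^-$. By (4), Hölder's inequality and (5),
$$\Big(1-\frac\lambda{\pi^2}\Big)\int|\nabla w_t^-|^2\le2q\|f\|_\infty^{q-1}\int_{E_t}(w_t^-)^2d\sigma\le C|E_t|^{1/2}\int|\nabla w_t^-|^2 .$$
So there is $\varepsilon_0>0$ such that $|E_t|<\varepsilon_0$ implies $w_t^-=0$, i.e. $w_t\ge0$. In particular $w_t\ge0$ for $t$ near $1$, where $|D_t|<\varepsilon_0$.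

**Step 2. The plane reaches $t=0$.** Let $t_0=\inf\{t\in(0,1):w_s\ge0\ \text{for all }s\in[t,1)\}$ and suppose $t_0>0$. By continuity $w_{t_0}\ge0$, so $F(x^{t_0})\ge F(x)$ on $D_{t_0}$, and by (17)
$$-\Delta w_{t_0}=\lambda w_{t_0}+2\big(F(x^{t_0})-F(x)\big)\sigma\ge0\quad\text{in }\mathcal D'(B_{t_0}).$$
Thus the continuous function $w_{t_0}$ is superharmonic. It is not identically $0$: on the spherical part $\{|x|=1,\ x_1>t_0\}$ we have $|x^{t_0}|^2=1+4t_0(t_0-x_1)<1$, so $w_{t_0}=\tilde u(x^{t_0})>0$ there. Since $B_{t_0}$ is convex, hence connected, the strong minimum principle gives $w_{t_0}>0$ in $B_{t_0}$. Choose a compact $\mathcal K\subset D_{t_0}$ with $|D_{t_0}\setminus\mathcal K|<\varepsilon_0/2$. As $(t,x)\mapsto w_t(x)$ is continuous, for all $t<t_0$ close to $t_0$ we have $w_t>0$ on $\mathcal K$ and $|D_t\setminus\mathcal K|<\varepsilon_0$. Then $|E_t|<\varepsilon_0$ and $w_t\ge0$ by Step 1, which contradicts the definition of $t_0$. So $t_0=0$ and, by continuity, $w_0\ge0$.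

**Step 3. Symmetry.** The purpose is to turn the inequality $w_0\ge0$ into equality. It says $\tilde u(-x_1,x_2,x_3)\ge\tilde u(x_1,x_2,x_3)$ for $x_1>0$. The same argument applies to every horizontal direction and to its opposite, so $\tilde u$ is symmetric with respect to every plane containing the $x_3$-axis. Hence **$f$ and $F$ are radial on $D$.**

## 10. Splitting off $\Psi(|x-y|)$ and expanding the remainder

Define $H$ by
$$G(x,y)=\Psi(|x-y|)-H(x,y).$$
For fixed $y\in B$, $(-\Delta-\lambda)\Psi(|\cdot-y|)=\delta_y$ in $B$. So $H(\cdot,y)$ is continuous on $\overline B$ (the singular parts $\frac1{4\pi|x-y|}$ cancel), solves $\Delta H+\lambda H=0$ in $B$, and $H=\Psi(|x-y|)$ for $|x|=1$. The aim of this section is a series for $H$ in which all signs are visible.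

**Facts on spherical Bessel functions.** Let $j_l,y_l$ be the spherical Bessel functions and $P_l$ the Legendre polynomials. We have
$$j_0=\frac{\sin z}z,\quad y_0=-\frac{\cos z}z,\quad j_1=\frac{\sin z}{z^2}-\frac{\cos z}z,\quad y_1=-\frac{\cos z}{z^2}-\frac{\sin z}z,$$
and both families satisfy $c_{l+1}=\frac{2l+1}zc_l-c_{l-1}$. Furthermore $(z^2j_l')'=(l(l+1)-z^2)j_l$, the functions $j_l(k|x|)P_l(\cos\theta)$, with $\theta$ the angle between $x$ and a fixed direction, solve $\Delta+k^2=0$ in $\mathbb R^3$, and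
$$j_l(z)=\frac{z^l}{(2l+1)!!}\sum_{m\ge0}\frac{(-z^2/2)^m}{m!\,(2l+3)(2l+5)\cdots(2l+2m+1)} .$$
The addition theorems (NIST DLMF 10.60.1, 10.60.2) state that for $0\le v<u$ and $w=(u^2+v^2-2uv\cos\theta)^{1/2}$,
$$\frac{\cos w}w=-\sum_{l\ge0}(2l+1)j_l(v)y_l(u)P_l(\cos\theta),\qquad\frac{\sin w}w=\sum_{l\ge0}(2l+1)j_l(v)j_l(u)P_l(\cos\theta).$$
For $v=0$ only $l=0$ contributes, with $j_0(0)=1$, and the formulas reduce to those for $y_0$ and $j_0$.

Write $r=|x|$, $\rho=|y|$, $\theta=\angle(x,y)$.

**Step 1. The boundary values of $H$.** The purpose is to find its coefficients. For $|x|=1>\rho$ take $u=k$, $v=k\rho$, $w=k|x-y|$. Since $4\pi\Psi(|x-y|)=k\big(\frac{\cos w}w-\cot k\,\frac{\sin w}w\big)$,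
$$4\pi\Psi(|x-y|)=k\sum_{l\ge0}(2l+1)\beta_l\,j_l(k\rho)P_l(\cos\theta),\qquad\beta_l=-y_l(k)-\cot k\;j_l(k).\tag{18}$$

**Step 2. $\beta_0=0$ and $\beta_l>0$ for $l\ge1$.** These signs decide the monotonicity later. From the explicit formulas,
$$\beta_0=\frac{\cos k}k-\cot k\,\frac{\sin k}k=0,\qquad\beta_1=\frac{\sin k}k+\frac{\cos^2k}{k\sin k}=\frac1{k\sin k}>0 .$$
The recurrence gives $\beta_{l+1}=\frac{2l+1}k\beta_l-\beta_{l-1}$. So $\beta_2=\frac3k\beta_1\ge\beta_1$, since $k\le\pi/2<3$. If $\beta_l\ge\beta_{l-1}\ge0$ with $l\ge2$, then $\beta_{l+1}\ge(\frac5k-1)\beta_l\ge\beta_l$, since $\frac5k\ge\frac{10}\pi>2$. By induction $\beta_l>0$ for all $l\ge1$. Dropping $\beta_{l-1}\ge0$ we also get $\beta_{l+1}\le\frac{2l+1}k\beta_l$ for $l\ge1$, hence $\beta_l\le\beta_1(2l-1)!!\,k^{1-l}$ for $l\ge1$.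

**Step 3. Bounds on $j_l$.** They are needed for convergence. For $0<z\le\pi/2$ the power series is alternating, and the ratio of consecutive terms is in absolute value at most $\frac{z^2/2}{2l+3}\le\frac{\pi^2/8}{3}<\frac12$. So the terms decrease and
$$\frac12\,\frac{z^l}{(2l+1)!!}\le j_l(z)\le\frac{z^l}{(2l+1)!!}\qquad(0<z\le\pi/2).$$

**Step 4. The series for $H$.** We claim that for $x\in\overline B$, $y\in B$,
$$H(x,y)=\frac k{4\pi}\sum_{l\ge1}(2l+1)\frac{\beta_l}{j_l(k)}\,j_l(kr)\,j_l(k\rho)\,P_l(\cos\theta).\tag{19}$$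
By Steps 2 and 3 and $|P_l|\le1$, the $l$-th term on the right is in absolute value at most
$$\frac k{4\pi}(2l+1)\cdot\beta_1(2l-1)!!\,k^{1-l}\cdot\frac{2(2l+1)!!}{k^l}\cdot\frac{(kr)^l(k\rho)^l}{((2l+1)!!)^2}=\frac{k^2\beta_1}{2\pi}(r\rho)^l=\frac k{2\pi\sin k}(r\rho)^l .$$
So for fixed $\rho<1$ the series converges uniformly in $x\in\overline B$. Each term solves $\Delta+\lambda=0$ in $x$, hence so does the sum, and for $r=1$ the sum equals $\Psi(|x-y|)$ by (18) and $\beta_0=0$. Let $d$ be the difference of the two sides of (19). It is continuous on $\overline B$, vanishes on $\partial B$, and $\Delta d+\lambda d=0$ in $B$; in particular it is smooth in $B$. For $\epsilon>0$ the function $(d-\epsilon)^+$ has compact support in $B$, and testing with it gives $\int|\nabla(d-\epsilon)^+|^2=\lambda\int d\,(d-\epsilon)^+$. Letting $\epsilon\downarrow0$, $d^+\in W_0^{1,2}(B)$ and $\int|\nabla d^+|^2\le\lambda\int(d^+)^2$, so $d^+=0$ by (4). The same argument applied to $-d$ gives $d=0$, which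 proves (19).

As a check, for $y=0$ formula (19) gives $H(x,0)=0$, in agreement with $G(x,0)=\Psi(|x|)$.

We want $\tau H(\tau x,\tau y)$ to be nondecreasing in $\tau$. At a fixed angle $\theta$ the terms of (19) do not provide this one by one: $P_1(\cos\theta)=\cos\theta$ is negative for $\theta>\pi/2$, and $P_2(0)=-\frac12$. We do not decide whether the full sum is monotone at fixed $\theta$, because radial symmetry of $F$ makes that unnecessary.

## 11. Averaging over rotations of the disk

For a function $M(r,\rho,\theta)$ let $\overline M(r,\rho)=\frac1{2\pi}\int_0^{2\pi}M(r,\rho,\theta)\,d\theta$. This averages over rotations inside the disk $D$, not over the sphere. For instance $\overline{P_1(\cos\theta)}=0$ and $\overline{P_2(\cos\theta)}=\frac12\big(\frac32-1\big)=\frac14$.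

**Step 1. Averages of Legendre polynomials are nonnegative.** The purpose is to replace the changing signs of $P_l(\cos\theta)$ by fixed ones. Let $(1-\zeta)^{-1/2}=\sum_j\alpha_j\zeta^j$, with all $\alpha_j>0$. The generating function is
$$\sum_lz^lP_l(\cos\theta)=(1-2z\cos\theta+z^2)^{-1/2}=(1-ze^{i\theta})^{-1/2}(1-ze^{-i\theta})^{-1/2},$$
so $P_l(\cos\theta)=\sum_{j=0}^l\alpha_j\alpha_{l-j}\cos((l-2j)\theta)$. Hence $\overline{P_l(\cos\theta)}=0$ for odd $l$ and $\overline{P_l(\cos\theta)}=\alpha_{l/2}^2>0$ for even $l$. (For $l=2$: $\alpha_1^2=\frac14$, as computed.)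

**Step 2. $\tau\overline H(\tau r,\tau\rho)$ is nondecreasing in $\tau\in(0,1]$.** This is the monotonicity of the remainder. For $r,\rho<1$ the series (19) converges uniformly in $\theta$, and Step 1 gives
$$\tau\overline H(\tau r,\tau\rho)=\frac k{4\pi}\sum_{l\ge2,\ l\text{ even}}(2l+1)\,\alpha_{l/2}^2\,\frac{\beta_l}{j_l(k)}\;\tau\,j_l(k\tau r)\,j_l(k\tau\rho);\tag{20}$$
there is no term $l=0$, because $\beta_0=0$. All coefficients are positive. For $l\ge2$ and $0<z\le\pi/2$ we have $(z^2j_l')'=(l(l+1)-z^2)j_l>0$, because $z^2\le\pi^2/4<6$ and $j_l(z)>0$. Since $z^2j_l'\to0$ as $z\to0$, $j_l'>0$ on $(0,\pi/2]$. As $k\tau r$ and $k\tau\rho$ lie in $[0,\pi/2)$, each term of (20) is a product of nonnegative nondecreasing functions of $\tau$.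

**Step 3. The contribution of $H$ to $N(\tau)-N(1)$ is nonnegative.** The purpose is to discard $H$. For fixed $\tau\in(0,1]$ the functions $G(\tau x,\tau y)$ and $\Psi(\tau|x-y|)$, hence also $H(\tau x,\tau y)$, are dominated by $C_\tau/|x-y|$ on $D\times D$, so they are integrable against the bounded function $F(x)F(y)$. Since $F$ is radial and $H$ depends only on $r,\rho,\theta$, Fubini in polar coordinates allows us to replace $\tau H(\tau x,\tau y)$ by $\tau\overline H(\tau r,\tau\rho)$ inside the integral. As $H$ enters $G$ with a minus sign, its contribution to $N(\tau)-N(1)$ is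
$$\iint_{D\times D}\big[\overline H(r,\rho)-\tau\overline H(\tau r,\tau\rho)\big]F(x)F(y)\,d\sigma d\sigma\ge0 .$$

**Step 4. The contribution of $\Psi$ is strictly positive.** This yields (15). Put $w=|x-y|\in(0,2)$ for $x\ne y$ in $D$. Since $\tau\Psi(\tau w)=\frac{\sin k(1-\tau w)}{4\pi w\sin k}$,
$$N(\tau)-N(1)\ge\iint_{D\times D}\big[\tau\Psi(\tau w)-\Psi(w)\big]FF\,d\sigma d\sigma=\iint_{D\times D}\Big[\int_\tau^1\frac{k\cos\big(k(1-\varsigma w)\big)}{4\pi\sin k}\,d\varsigma\Big]FF\,d\sigma d\sigma ,$$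
where $FF$ stands for $F(x)F(y)$. Divide by $1-\tau$ and let $\tau\uparrow1$. By dominated convergence,
$$\liminf_{\tau\uparrow1}\frac{N(\tau)-N(1)}{1-\tau}\ge\frac k{4\pi\sin k}\iint_{D\times D}\cos\big(k(1-|x-y|)\big)F(x)F(y)\,d\sigma d\sigma>0 .$$
The integral is positive because $F\ge0$, $F\not\equiv0$, and for $x\ne y$ we have $|1-|x-y||<1$ and $k\le\pi/2$, so the cosine is positive. This is (15), which contradicts Lemma 1. Together with Section 8 for $\lambda\le0$, **Theorem 1 is proved.** $\blacksquare$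

Theorem 1 excludes solutions for $\lambda\le\pi^2/4$, and Section 3 gives solutions for $\pi^2/4<\lambda<\pi^2$ and excludes them for $\lambda\ge\pi^2$. **This proves Theorem 2.** $\blacksquare$

## 12. The strict trace inequality with constant $\pi^2/4$

*Proof of Corollary 3.* Let $\lambda=\pi^2/4$.

**Step 1. The non-strict inequality when the trace is nonzero.** The purpose is to show $S_\lambda\ge\sqrt\pi$. If $S_\lambda<\sqrt\pi$, Steps 2 and 3 of Section 3 would give a solution of $(P_{\pi^2/4})$, contradicting Theorem 1. By homogeneity this is (3) with $\ge$, for all $u\in V$ with $\int_{\Gamma_N}u^4\neq0$.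

**Step 2. Zero trace.** This covers the remaining functions. If $u\ne0$ and $\int_{\Gamma_N}u^4=0$, then (4) gives $\int_\Omega|\nabla u|^2\ge\pi^2\int_\Omega u^2>\frac{\pi^2}4\int_\Omega u^2$, which is (3).

**Step 3. Strictness.** The purpose is to exclude equality. Suppose equality holds for some $u\neq0$. By Step 2, $\int_{\Gamma_N}u^4\ne0$. Then $I_\lambda(|u|)=I_\lambda(u)=\sqrt\pi(\int_{\Gamma_N}u^4)^{1/2}$, and since $S_\lambda\ge\sqrt\pi$, a multiple of $|u|$ attains $S_\lambda=\sqrt\pi$. By Step 3 of Section 3 this yields a solution of $(P_{\pi^2/4})$, contradicting Theorem 1. So (3) holds strictly.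

**Step 4. Optimality.** The purpose is to show that no larger constant is possible. If $\pi^2/4$ is replaced by $\lambda=k^2\in(\pi^2/4,\pi^2)$, then $\cot k<0$, and by (1) the inequality fails for $u=v_\varepsilon$ with $\varepsilon$ small. An inequality with a larger constant would imply those with smaller constants, so it fails for every constant larger than $\pi^2/4$. $\blacksquare$
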